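\title{Open embeddings of $\ell_2(\tau)\times\mathbb{R}^\infty$-manifolds}

\begin{abstract}
Let $\tau$ be an infinite cardinal. We prove that every connected manifold modeled on $E=\ell_2(\tau)\times\mathbb{R}^\infty$ is homeomorphic to an open subset of $E$. The proof replaces $E$ by the homeomorphic space $Y$, the locally convex direct sum of countably many copies of $\ell_2(\tau)$, and combines three properties of a connected $E$-manifold $M$: it satisfies $M\times\ell_2(\tau)\cong M$, its identity map is approximated by maps that factor through open subsets of $\ell_2(\tau)$, and every microbundle over $M$ with fiber $Y$ is trivial. As a consequence, the stability, classification and triangulation theorems for open subsets of $E$ hold for all $E$-manifolds.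
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\tau$ be an infinite cardinal and let $H=\ell_2(\tau)$ be the real Hilbert space of density $\tau$. Its points are the families $(x_i)_{i\in\tau}$ of real numbers with $\sum_i x_i^2<\infty$, and $e_i$ denotes the $i$-th unit vector. (The \emph{density} $\operatorname{dens}X$ of a space $X$ is the least cardinality of a dense subset.) Let $\mathbb{R}^\infty$ be the strict inductive limit of the Euclidean spaces $\mathbb{R}\subset\mathbb{R}^2\subset\mathbb{R}^3\subset\cdots$; its points are the finitely supported real sequences, and its topology is described in Section~\ref{sec:tools}. Put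
\[
E=H\times\mathbb{R}^\infty .
\]
For a space $Z$, a \emph{$Z$-manifold} is a nonempty paracompact Hausdorff space in which every point has an open neighborhood homeomorphic to an open subset of $Z$. The following problem is posed in \cite{LF}.

\medskip
\noindent\textbf{Problem.} \emph{Is every connected $E$-manifold homeomorphic to an open subset of $E$?}
\medskip

A positive answer says that one chart suffices. For the model $\mathbb{R}^n$ this is false: the sphere $S^n$ is compact, and $\mathbb{R}^n$ has no nonempty compact open subset. For a general model two necessary conditions are visible at once. The first is size. An open subset of $E$ has density at most $\tau$, so it has at most $\tau$ components, and a topological sum of more than $\tau$ copies of $E$ does not embed openly in $E$; this is the reason for the word ``connected''. The second is tangential. If $M$ is open in a topological vector space $Z$, then $(x,z)\mapsto(x,x+z)$ maps a neighborhood of $M\times0$ in $M\times Z$ homeomorphically onto $M\times M$, that is, it gives a chart centered at $x$ that depends continuously on $x\in M$. In the language of Section~\ref{sec:micro},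 the tangent microbundle of $M$ is trivial. So a positive answer forces every connected $E$-manifold to have a trivial tangent microbundle.

In infinite dimensions one expects these obstructions to disappear; for instance, the unit sphere of $H$ is homeomorphic to $H$. The open embedding theorem does hold for connected $\mathbb{R}^\infty$-manifolds, and it holds for connected $\ell_2(\tau)$-manifolds (Henderson--Schori). This suggests a positive answer for the product, but does not give one: an $E$-manifold is not presented as a product, and its charts may mix the two factors. Moreover $E$ has neither of the two convenient properties of its factors. Unlike $H$ it is not metrizable (Remark~\ref{rem:nonmetric}), and unlike $\mathbb{R}^\infty$ it is not a countable union of compact sets, because $H$ is a Baire space in which compact sets are nowhere dense.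

The problem is posed against the background of the following known results on \emph{open subsets} of $E$. A simplicial complex $K$ is \emph{locally finite-dimensional} if, for each vertex, the simplices containing it have bounded dimension; $|K|$ denotes its polyhedron with the metric topology, given by the $\ell_1$-distance of barycentric coordinates.
\begin{itemize}
\item[(K1)] Every open subset of $E$ is homeomorphic to $N\times\mathbb{R}^\infty$ for some $\ell_2(\tau)$-manifold $N$.
\item[(K2)] (Classification) Homotopy equivalent open subsets of $E$ are homeomorphic.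
\item[(K3)] (Triangulation) Every open subset of $E$ is homeomorphic to $|K|\times E$ for some locally finite-dimensional simplicial complex $K$.
\end{itemize}
An open embedding theorem carries these results over to $E$-manifolds. We prove that theorem.

\begin{theorem}\label{thm:A}
Every connected $E$-manifold is homeomorphic to an open subset of $E$.
\end{theorem}

\begin{theorem}\label{thm:B}
\begin{itemize}
\item[(1)] For an $E$-manifold $M$ the following are equivalent: \textup{(a)} $M$ has at most $\tau$ components; \textup{(b)} $\operatorname{dens}M\le\tau$; \textup{(c)} $M$ is homeomorphic to an open subset of $E$; \textup{(d)} $M\cong N\times\mathbb{R}^\infty$ for an open set $N\subset\ell_2(\tau)$.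
\item[(2)] For every $E$-manifold $M$ we have $M\times E\cong M$, and $M\cong|K|\times E$ for some locally finite-dimensional simplicial complex $K$.
\item[(3)] Two $E$-manifolds are homeomorphic if and only if they are homotopy equivalent.
\item[(4)] Every microbundle with fiber $E$ over a connected $E$-manifold is trivial; in particular, connected $E$-manifolds have trivial tangent microbundle.
\end{itemize}
\end{theorem}

The proof of Theorem~\ref{thm:A} uses only the standard facts (F1)--(F4) of Section~\ref{sec:tools}. The results (K1)--(K3) and the Henderson--Schori theorem enter only in the proof of Theorem~\ref{thm:B}. Section~\ref{sec:graph} contains the geometric idea and reduces Theorem~\ref{thm:A} to three statements about $M$, which occupy Sections~\ref{sec:stab}--\ref{sec:triv}. Section~\ref{sec:model} replaces $E$ by a better linear model. Throughout, $I=[0,1]$, maps are continuous, locally convex spaces are real and Hausdorff, and $B(x,r)$ is the open ball in a normed space.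

\section{The graph argument}\label{sec:graph}

Suppose that the tangential obstruction vanishes, so that every point $m$ of $M$ is the center of a chart depending continuously on $m$. These charts still have to be combined into one. The idea is to describe a point $m$ by two coordinates: a rough position $u$ in an open subset of a normed space, which selects a chart containing $m$, and the exact position $z$ of $m$ in that chart. The pair $(u,z)$ lies in a linear space. The price is that $u$ is not determined by $m$ but ranges over a small ball, so we embed a product of $M$ with a ball and not $M$ itself.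

\begin{example}\label{ex:circle}
Let $M=S^1\subset\mathbb{C}$. The map $\varphi(m,z)=(m,me^{iz})$ is a homeomorphism of $S^1\times(-\pi,\pi)$ onto $D=\{(m,m'):m'\ne-m\}$; it is the continuous family of charts. Rough positions are taken in $U=\mathbb{C}\setminus\{0\}$, and $u\in U$ selects the chart centered at $\beta(u)=u/|u|$. The set of pairs $(u,m)$ such that $m$ lies in the chart selected by $u$ is $T=\{(u,m):m\neq-u/|u|\}$, and $(u,z)\mapsto(u,e^{iz}u/|u|)$ is a homeomorphism of the open set $U\times(-\pi,\pi)\subset\mathbb{C}\times\mathbb{R}$ onto $T$, with inverse $(u,m)\mapsto(u,\arg(m\bar u))$. If $u=m+v$ with $|v|<1$, then $m\bar u=1+m\bar v$ has positive real part, so $(u,m)\in T$. Thus $T$ contains the open tube $\{(u,m):|u-m|<1\}\cong S^1\times B(0,1)$ around the graph of the inclusion $S^1\to U$, and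
\[
(m,v)\longmapsto\bigl(m+v,\ \arg(1+m\bar v)\bigr)
\]
embeds $S^1\times B(0,1)\cong S^1\times\mathbb{R}^2$ in $\mathbb{R}^2\times\mathbb{R}$ as an open solid torus.
\end{example}

In the example $\beta$ is a retraction. The argument needs less: it suffices that $m$ lie in the chart selected by its own rough position. Two maps $f,g$ into a space with an open cover $\mathcal{U}$ are \emph{$\mathcal{U}$-close} if for every $x$ some member of $\mathcal{U}$ contains both $f(x)$ and $g(x)$.

\begin{proposition}\label{prop:graph}
Let $M$ be a paracompact Hausdorff space, $Z$ a topological vector space and $F$ a normed space. Assume: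
\begin{itemize}
\item[(T)] there are an open neighborhood $W$ of $M\times0$ in $M\times Z$ and an open embedding $\varphi:W\to M\times M$ that preserves first coordinates and satisfies $\varphi(m,0)=(m,m)$;
\item[(D)] for every open cover $\mathcal{U}$ of $M$ there are an open set $U\subset F$ and maps $\alpha:M\to U$, $\beta:U\to M$ such that $\beta\alpha$ is $\mathcal{U}$-close to the identity.
\end{itemize}
Then $M\times F$ is homeomorphic to an open subset of $F\times Z$.
\end{proposition}

\begin{proof}
The set $D=\varphi(W)$ is an open neighborhood of the diagonal, so the open sets $A\subset M$ with $A\times A\subset D$ form a cover $\mathcal{U}$ of $M$. Take $U,\alpha,\beta$ from (D); then $(\beta\alpha(m),m)\in D$ for all $m$. The sets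
\[
T=\{(u,m)\in U\times M:(\beta(u),m)\in D\},\qquad T'=\{(u,z)\in U\times Z:(\beta(u),z)\in W\}
\]
are open in $F\times M$ and $F\times Z$. Since $\varphi$ preserves first coordinates, the maps
\[
(u,z)\mapsto\bigl(u,\operatorname{pr}_2\varphi(\beta(u),z)\bigr),\qquad (u,m)\mapsto\bigl(u,\operatorname{pr}_Z\varphi^{-1}(\beta(u),m)\bigr)
\]
are mutually inverse maps $T'\to T$ and $T\to T'$. So $T$ is homeomorphic to an open subset of $F\times Z$.

The set $T$ contains the graph $\{(\alpha(m),m)\}$, and we find a tube around it. Each $m_0\in M$ has an open neighborhood $A$ and a number $\eta>0$ such that $B(\alpha(m_0),2\eta)\times A\subset T$ and $\|\alpha(m)-\alpha(m_0)\|<\eta$ on $A$; then $B(\alpha(m),\eta)\times\{m\}\subset T$ for $m\in A$. Let $\{\psi_i\}$ be a locally finite partition of unity subordinate to such sets $A_i$, with numbers $\eta_i$, and put $\varepsilon=\sum_i\eta_i\psi_i>0$. For each $m$ the number $\varepsilon(m)$ is at most the largest $\eta_i$ with $\psi_i(m)>0$, and $m\in A_i$ for this $i$. Hence the open set $N=\{(u,m)\in F\times M:\|u-\alpha(m)\|<\varepsilon(m)\}$ lies in $T$. The map $(m,v)\mapsto(\alpha(m)+\varepsilon(m)v,m)$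 is a homeomorphism of $M\times B(0,1)$ onto $N$, and $v\mapsto v/(1-\|v\|)$ is a homeomorphism of $B(0,1)$ onto $F$. So $M\times F\cong N$, and $N$ is open in $T\cong T'$.
\end{proof}

For the circle the extra factor $\mathbb{R}^2$ cannot be removed. For $E$-manifolds it can. We shall take $F=H$, and for $Z$ a locally convex space $Y\cong E$ with $H\times Y\cong Y$, and prove for every connected $E$-manifold $M$:
\begin{itemize}
\item \emph{stability}, $M\times H\cong M$ (Proposition~\ref{prop:stab});
\item \emph{domination}, condition (D) with $F=H$ (Proposition~\ref{prop:dom});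
\item \emph{triviality} of all microbundles over $M$ with fiber $Y$ (Proposition~\ref{prop:triv}), which contains condition (T).
\end{itemize}

\section{Direct sums and standard facts}\label{sec:tools}

\subsection*{Direct sums}
For locally convex spaces $Z_1,Z_2,\dots$ let $\bigoplus_nZ_n$ be the space of finitely supported sequences $z=(z_n)$, $z_n\in Z_n$, with the \emph{box topology}: the basic open sets, called boxes, are the sets $\{z:z_n\in A_n\text{ for all }n\}$ with $A_n\subset Z_n$ open. For countably many summands this is the locally convex direct sum; in particular addition and scalar multiplication are jointly continuous. The partial sums $Z_1\times\dots\times Z_N$ carry their product topology, so a map into $\bigoplus_nZ_n$ with continuous coordinates is continuous if it locally takes values in a partial sum. The product $H^\omega=\prod_{i\ge1}H$, on the other hand, always has the product topology.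

Our model space is
\[
Y=\bigoplus_{n\ge1}H,
\]
the strict inductive limit of the spaces $H^n$. For a nonincreasing sequence $\delta=(\delta_i)$ of positive numbers put $\operatorname{box}(\delta)=\{x\in Y:\|x_i\|<\delta_i\text{ for all }i\}$. These sets form a neighborhood base at $0$, since any positive sequence may be replaced by $\min_{l\le i}\delta_l$. A bijection of index sets carries boxes to boxes, and in an iterated sum every neighborhood of a point contains a box of boxes. Together with $H\times\mathbb{R}\cong H$ (here $\tau$ must be infinite) this gives linear homeomorphisms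
\begin{equation}\label{eq:reindex}
Y\cong H\times Y\cong Y\times Y\cong\bigoplus_{n}Y,\qquad Y\times\mathbb{R}\cong Y .
\end{equation}
The isomorphism $Y\cong\bigoplus_nY$ is the reason for preferring $Y$ to $E$; it drives Section~\ref{sec:germs}.

For a vector space $Z$ and an angle $\vartheta$ let $R_\vartheta$ be the rotation of $Z\times Z$ given by
\[
R_\vartheta(a,b)=(a\cos\vartheta+b\sin\vartheta,\,-a\sin\vartheta+b\cos\vartheta).
\]
Then $R_\vartheta^{-1}=R_{-\vartheta}$, $R_0=\operatorname{id}$, $R_{\pi/2}(a,b)=(b,-a)$, and $R_\vartheta(a,b)$ is jointly continuous in $(\vartheta,a,b)$ when $Z$ is a topological vector space.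

\subsection*{Standard facts}
A $T_1$-space is \emph{stratifiable} if to every open set $U$ one can assign open sets $U_1,U_2,\dots$ with $\overline{U_n}\subset U=\bigcup_nU_n$, in such a way that $U\subset V$ implies $U_n\subset V_n$. We use only the properties listed in (F3); they make this class a substitute for metrizable spaces.
\begin{itemize}
\item[(F1)] $H\cong H^\omega$ \cite{Tor}, and the unit sphere of $H$ is homeomorphic to $H$ (Klee; see \cite{BP}). Hence $Y\cong H\times Y\cong H^\omega\times Y$.
\item[(F2)] $\mathbb{R}^\infty=\bigoplus_n\mathbb{R}$ with the box topology. A subset of $\mathbb{R}^\infty$ is closed if and only if it meets every cube $[-n,n]^n$ in a closed set, and every compact subset lies in such a cube. The space $\mathbb{R}^\infty$ is a CW-complex.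
\item[(F3)] \cite{Ceder,Borges} Metrizable spaces and CW-complexes are stratifiable. Finite products and subspaces of stratifiable spaces are stratifiable. Stratifiable spaces are paracompact and perfectly normal; thus every open set has the form $\{t>0\}$ for a map $t$ into $[0,1]$. If $X$ is stratifiable, $A\subset X$ is closed and $Z$ is locally convex, then every map $A\to Z$ extends to a map $X\to Z$.
\item[(F4)] Let $B$ be a paracompact Hausdorff space; it is normal. (a) Every open cover has an open refinement $\bigcup_{n\ge1}\mathcal{V}_n$ in which each $\mathcal{V}_n$ is discrete, in particular pairwise disjoint. (b) Every open cover has a locally finite open refinement $\mathcal{G}$ such that, for each $b\in B$, the star $\bigcup\{G\in\mathcal{G}:b\in G\}$ lies in one member of the cover. (c) For every open cover $\{G_j\}_{j\in J}$ there is a partition of unity $\{\mu_j\}_{j\in J}$ whose closed supports form a locally finite family with $\operatorname{supp}\mu_j\subset G_j$; we call it \emph{subordinate} to the cover. (d) For a locally finite family $\{A_n\}$ of closed sets there is a locally finite family of open sets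 $N_n\supset A_n$.
\end{itemize}
In any space the union of a locally finite family of closed sets is closed, so a function that is continuous on each member of a locally finite closed cover is continuous. We also use the \emph{tube lemma}: if $C$ is compact, every open subset of $C\times Z$ containing $C\times\{z\}$ contains $C\times O$ for an open $O\ni z$.

\begin{remark}\label{rem:nonmetric}
Neither $\mathbb{R}^\infty$ nor $E$ is first countable. Given neighborhoods $A_1,A_2,\dots$ of $0$ in $\mathbb{R}^\infty$, choose in $A_n$ a point whose $n$-th coordinate is some $t_n>0$; the box $\{x:|x_n|<t_n\text{ for all }n\}$ contains no $A_n$.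
\end{remark}

\section{The model $Y$}\label{sec:model}

\subsection*{Inserting a coordinate}
The shift $(a,v)\mapsto(v,a_1,a_2,\dots)$ is a homeomorphism $H^\omega\times H\to H^\omega$. The vector $v$ can be inserted at any place, and the later the place, the less the sequence $a$ is disturbed in the product topology. Rotations join these insertions to a continuous family.

\begin{lemma}\label{lem:insert}
There are homeomorphisms $\Theta_s:H^\omega\times H\to H^\omega$, $s>0$, such that
\begin{itemize}
\item[(a)] $(s,a,v)\mapsto\Theta_s(a,v)$ and $(s,b)\mapsto\Theta_s^{-1}(b)$ are continuous;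
\item[(b)] if $s\le\frac1k$ and $b=\Theta_s(a,v)$, then $b_i=a_i$ for all $i<k$.
\end{itemize}
\end{lemma}

\begin{proof}
For $k\ge1$ put $\Theta_{1/k}(a,v)=(a_1,\dots,a_{k-1},(-1)^{k-1}v,a_k,a_{k+1},\dots)$. For $s\in[\frac1{k+1},\frac1k]$ let $\Theta_s$ be $\Theta_{1/k}$ followed by $R_{\vartheta}$ in the coordinates $k,k+1$, where $\vartheta$ is the affine function of $s$ with value $0$ at $\frac1k$ and $\frac\pi2$ at $\frac1{k+1}$. The rotation $R_{\pi/2}$ turns the pair $((-1)^{k-1}v,a_k)$ into $(a_k,(-1)^kv)$, which is the pair of coordinates $k,k+1$ of $\Theta_{1/(k+1)}(a,v)$; so the two definitions at $s=\frac1{k+1}$ agree. Put $\Theta_s=\Theta_1$ for $s\ge1$. The formulas for $\Theta_s$ and $\Theta_s^{-1}$ are jointly continuous for $s$ in $[1,\infty)$ and in each $[\frac1{k+1},\frac1k]$, and these intervals form a locally finite closed cover of $(0,\infty)$. This gives (a). If $s\le\frac1k$, then $s\in[\frac1{l+1},\frac1l]$ with $l\ge k$, and $\Theta_s$ leaves the coordinates of index $<l$ in place.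
\end{proof}

Property (b) says that $\Theta_s(a,v)$ tends to $a$ as $s\to0$, uniformly in $v$: at $s=0$ the vector $v$ has disappeared.

\subsection*{The homeomorphism $Y\cong E$}
Write each coordinate $y_n$ of $y\in Y$ in polar form. The norms form a point of $P=\bigoplus_{n\ge1}[0,\infty)\subset\mathbb{R}^\infty$. The direction of $y_n$ is a point of the sphere, hence of $H$ by (F1), but it is undefined at $y_n=0$. We store it in an auxiliary factor $H^\omega$ by means of $\Theta_{\|y_n\|}$, which forgets it as $y_n\to0$. This gives $H^\omega\times Y\cong H^\omega\times P$, and it remains to identify $P$.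

\begin{lemma}\label{lem:P}
$P\cong\mathbb{R}^\infty$.
\end{lemma}

\begin{proof}
Let $S$ be $\mathbb{R}^\infty$ or $P$, and let $S_n$ be $[-n,n]^n$ or $[0,n]^n$ accordingly. Since $P$ is closed in $\mathbb{R}^\infty$ and $P\cap[-n,n]^n=[0,n]^n$, fact (F2) shows in both cases that a function on $S$ is continuous if it is continuous on each $S_n$, and that compact subsets of $S$ lie in some $S_n$.

\emph{Extension step. Let $A\subset\mathbb{R}^\infty$ be compact and $B\subset A$ closed. Every embedding $f:B\to S$ extends to an embedding $A\to S$.} Choose $n$ with $f(B)\subset S_n$ and extend $f$ to $F:A\to S_n$ by Tietze's theorem. As $A$ lies in a cube, there is an embedding $j:A\to[0,1]^m$. Let $\Delta:A\to[0,\infty)$ be a map with zero set $B$, for example the distance from $j(B)$ (or $\Delta=1$ if $B=\emptyset$), and put $g=(\Delta\cdot j,\Delta):A\to[0,\infty)^{m+1}$. Then $g$ vanishes exactly on $B$ and is injective on $A\setminus B$. The map with $F$ in the first $n$ coordinates and $g$ in the next $m+1$ coordinates extends $f$. It is injective, because $g(x)=g(x')$ with $x\ne x'$ forces $x,x'\in B$, where $F=f$ is injective.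 An injective map of a compact space into a Hausdorff space is an embedding.

We now go back and forth. We construct compact sets $\emptyset=A_0\subset A_1\subset\cdots$ in $\mathbb{R}^\infty$ and $\emptyset=B_0\subset B_1\subset\cdots$ in $P$ and homeomorphisms $h_i:A_i\to B_i$, each extending the previous one, with $[-i,i]^i\subset A_i$ and $[0,i]^i\subset B_i$. Given $h_{i-1}$, extend it to an embedding $h':A_{i-1}\cup[-i,i]^i\to P$ with image $B'$. Extend $h'^{-1}:B'\to\mathbb{R}^\infty$ to an embedding of $B_i=B'\cup[0,i]^i$, let $A_i$ be its image and $h_i$ its inverse. The union of the $h_i$ is a bijection $\mathbb{R}^\infty\to P$ that is continuous, together with its inverse, on every cube.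
\end{proof}

The next statement is a case of Mankiewicz's classification of LF-spaces \cite{Man}; we include a proof.

\begin{proposition}\label{prop:YE}
$Y\cong E$. In particular $Y$ is stratifiable.
\end{proposition}

\begin{proof}
\emph{One coordinate.} Let $\theta$ be a homeomorphism of the unit sphere of $H$ onto $H$. For $y\in H$ define $T_y:H^\omega\to H^\omega$ by $T_0=\operatorname{id}$ and $T_y(a)=\Theta_{\|y\|}(a,\theta(y/\|y\|))$ for $y\ne0$, and let
\[
\chi:H^\omega\times H\to H^\omega\times[0,\infty),\qquad\chi(a,y)=(T_y(a),\|y\|).
\]
It is bijective: $\chi^{-1}(b,0)=(b,0)$, and $\chi^{-1}(b,s)=(a,s\,\theta^{-1}(v))$ with $(a,v)=\Theta_s^{-1}(b)$ for $s>0$. Both maps are continuous where $s=\|y\|>0$, by Lemma~\ref{lem:insert}(a). Where $s=\|y\|\le\frac1k$ they do not change the $H^\omega$-coordinates of index $<k$, by Lemma~\ref{lem:insert}(b); since a basic neighborhood in $H^\omega$ restricts only finitely many coordinates, both maps are continuous where $s=0$ as well.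

\emph{All coordinates.} For $(a,y)\in H^\omega\times Y$ put $a^0=a$ and $a^n=T_{y_n}(a^{n-1})$. This sequence is eventually constant, with final value $a^\infty$, and we put $\widehat\chi(a,y)=(a^\infty,(\|y_n\|)_n)\in H^\omega\times P$. Given $(b,s)\in H^\omega\times P$ with $s_n=0$ for $n>N$, put $a^N=b$, then $(a^{n-1},y_n)=\chi^{-1}(a^n,s_n)$ for $n=N,\dots,1$, and $y_n=0$ for $n>N$. Every preimage of $(b,s)$ must satisfy this recursion, and $(a^0,y)$ is a preimage. So $\widehat\chi$ is bijective.

\emph{Continuity of $\widehat\chi$} at $(a,y)$, where $y_n=0$ for $n>N$. The second component is continuous because $y\mapsto(\|y_n\|)_n$ pulls boxes back to boxes. For the first, let $G\times\prod_{i\ge k}H$ be a basic neighborhood of $a^\infty=a^N$. The point $a^N$ depends continuously on $(a,y_1,\dots,y_N)$, so $a'^N\in G\times\prod_{i\ge k}H$ when $(a',y'_1,\dots,y'_N)$ is near $(a,y_1,\dots,y_N)$. If also $\|y'_n\|<\frac1k$ for all $n>N$, which is a box condition, then $a'^\infty$ and $a'^N$ agree in the coordinates of index $<k$, and so $a'^\infty\in G\times\prod_{i\ge k}H$.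

\emph{Continuity of $\widehat\chi^{-1}$} at $(b,s)$, where $s_n=0$ for $n>N$. A basic neighborhood of $(a,y)=\widehat\chi^{-1}(b,s)$ consists of the $(a',y')$ such that $(a',y'_1,\dots,y'_N)$ lies in a given neighborhood $\mathcal{N}$ of $(a,y_1,\dots,y_N)$ and $\|y'_n\|<\delta_n$ for $n>N$. The last $N$ steps of the recursion define a map $H^\omega\times[0,\infty)^N\to H^\omega\times H^N$, continuous because $\chi^{-1}$ is. So there are a basic neighborhood $G\times\prod_{i\ge k}H$ of $b$ and a neighborhood $\mathcal{S}$ of $(s_1,\dots,s_N)$ whose product is mapped into $\mathcal{N}$. Let $b'\in G\times\prod_{i\ge k}H$, $(s'_1,\dots,s'_N)\in\mathcal{S}$ and $s'_n<\min(\frac1k,\delta_n)$ for $n>N$. The steps of the recursion with index $n>N$ do not change coordinates of index $<k$, so $a'^N\in G\times\prod_{i\ge k}H$, the remaining steps lead into $\mathcal{N}$, and $\|y'_n\|=s'_n<\delta_n$ for $n>N$.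

By (F1) and Lemma~\ref{lem:P}, $Y\cong H^\omega\times Y\cong H^\omega\times P\cong H\times\mathbb{R}^\infty=E$. The space $E$ is the product of a metrizable space and a CW-complex, hence stratifiable by (F2) and (F3).
\end{proof}

From now on an $E$-manifold is regarded as a $Y$-manifold, and a \emph{chart} is an open embedding $c:V\to Y$ of an open set $V\subset M$.

\subsection*{Density and countable atlases}
The finitely supported sequences with entries in a dense subset of $H$ of cardinality $\tau$ containing $0$ are dense in $Y$, so $Y$ and its open subsets have density at most $\tau$. In a space of density at most $\tau$, a locally finite indexed family of nonempty open sets has at most $\tau$ members, because each member contains a point of the dense set and each such point lies in finitely many members. The same holds for a pairwise disjoint family.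

\begin{lemma}\label{lem:dens}
A connected $E$-manifold $M$ has density at most $\tau$.
\end{lemma}

\begin{proof}
Let $\mathcal{G}$ be a locally finite cover of $M$ by nonempty open sets contained in chart domains. Each $G\in\mathcal{G}$ has density at most $\tau$, so it meets at most $\tau$ members of $\mathcal{G}$. Call two members equivalent if they are joined by a finite chain of members in which consecutive ones meet. Each class has at most $\tau$ members, since at most $\tau$ members are reached in $n$ steps for each $n$. The unions of different classes are disjoint open sets covering $M$, so there is only one class. Thus $M$ is a union of at most $\tau$ sets of density at most $\tau$.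
\end{proof}

The balls $B(e_i,\frac12)\subset H$, $i\in\tau$, are homeomorphic to $H$ and pairwise disjoint, since $\|e_i-e_j\|=\sqrt2$. Therefore $Y\cong H\times Y$ contains $\tau$ disjoint open copies $B(e_i,\frac12)\times Y$ of $Y$. This lets us merge charts, so that inductions over charts become inductions over $\mathbb{N}$.

\begin{lemma}\label{lem:atlas}
A connected $E$-manifold $M$ has a countable open cover $\{V_n\}_{n\ge1}$ with charts $c_n:V_n\to Y$.
\end{lemma}

\begin{proof}
Apply (F4)(a) to the cover by chart domains and put $V_n=\bigcup\mathcal{V}_n$. By Lemma~\ref{lem:dens}, $V_n$ is a disjoint union of at most $\tau$ nonempty open sets, each of which embeds openly in $Y$. Embed them in different open copies of $Y$ inside $Y$.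
\end{proof}

In Sections~\ref{sec:stab} and~\ref{sec:dom}, $M$ is a connected $E$-manifold, $V_n$ and $c_n$ are as in Lemma~\ref{lem:atlas}, and $\{\lambda_n\}$ is a partition of unity subordinate to $\{V_n\}$.

\section{Stability}\label{sec:stab}

\begin{proposition}\label{prop:stab}
$M\times H\cong M$ for every connected $E$-manifold $M$.
\end{proposition}

By (F1) we may view each $V_n$ as an open subset of $Y\times H^\omega$. In this model the factor $H$ is absorbed by $\Theta_1$, but $\Theta_1$ respects neither the open set $V_n$ nor the other charts. We absorb the factor one chart at a time, which requires intermediate spaces in which the factor $H$ is present only over a part of $M$.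

\subsection*{Reduced products}
For a space $B$ and an open set $\Omega\subset B$ let $B\langle\Omega\rangle=(\Omega\times H)\cup(B\setminus\Omega)$, with the projection $p:B\langle\Omega\rangle\to B$. The open subsets of $\Omega\times H$ and the sets $p^{-1}(G)$, $G\subset B$ open, form a base of a topology. A point of $B\setminus\Omega$ has the neighborhood base $\{p^{-1}(G)\}$, so the fibers $H$ shrink to points at the boundary of $\Omega$. We have $B\langle\emptyset\rangle=B$ and $B\langle B\rangle=B\times H$, and $p^{-1}(V)=V\langle\Omega\cap V\rangle$ as spaces for open $V\subset B$.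

\begin{example}\label{ex:absorb}
Let $B=[0,1]\times H^\omega$ and $\Omega=(0,1]\times H^\omega$. Then $D((t,a),v)=(t,\Theta_t(a,v))$ for $t>0$ and $D(0,a)=(0,a)$ define a homeomorphism $B\langle\Omega\rangle\to B$. Over $\Omega$ this is Lemma~\ref{lem:insert}(a). At a point $(0,a)$, both $D$ and $D^{-1}$ are continuous because for $t<\frac1k$ they preserve $t$ and the first $k-1$ coordinates. The map is invertible because the parameter $t$ can be read off the image.
\end{example}

For a general $\Omega$ the parameter $t$ must be replaced by a function $s$ that vanishes exactly off $\Omega$. Such a function depends on the coordinates in $H^\omega$, and to keep invertibility it must be insensitive to the coordinates that $\Theta_s$ changes. We also need to bound how far points move, in order to compose infinitely many steps. As $M$ carries no metric, we first build a pseudometric that is fine enough for this purpose.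

\subsection*{Control}
Put $V'_n=\{\lambda_n>0\}$. Then $\overline{V'_n}\subset V_n$, and $\{V'_n\}$ is a locally finite open cover of $M$.

\begin{lemma}\label{lem:gauge}
There are an open cover $\{G_j\}$ of $M$, a continuous pseudometric $d$ on $M$ and a map $\kappa:M\to(0,1]$ such that
\begin{itemize}
\item[(a)] each $G_j$ meets only finitely many $V'_i$;
\item[(b)] $|\kappa(m)-\kappa(m')|\le d(m,m')$;
\item[(c)] for each $m$ there is $j$ with $\{m':d(m,m')<\kappa(m)\}\subset G_j$.
\end{itemize}
\end{lemma}

\begin{proof}
A cover as in (a) exists by local finiteness. Let $\{\psi_j\}$ be a subordinate partition of unity, $d(m,m')=\sum_j|\psi_j(m)-\psi_j(m')|$ and $\kappa=\sup_j\psi_j$. Locally these are a finite sum and a finite maximum, so they are continuous, and $\kappa>0$. From $\psi_j(m)\le\psi_j(m')+d(m,m')$ we get (b). If $\kappa(m)=\psi_j(m)$ and $d(m,m')<\kappa(m)$, then $\psi_j(m')>0$, so $m'\in G_j$.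
\end{proof}

\subsection*{Level functions and absorption}
Fix $n$ and regard $V=V_n$ as an open subset of $Y\times H^\omega$. For $x,x'\in Y\times H^\omega$ and $k\ge1$ write $x\equiv_kx'$ if $x$ and $x'$ have the same $Y$-coordinate and the same $H$-coordinates of index $<k$. Let $\Omega\subset V$ be open and $0<\eta<1$. An \emph{$\eta$-level function for $\Omega$} is a map $s:Y\times H^\omega\to[0,1]$ such that
\begin{itemize}
\item[(L1)] $s(x)>0$ if and only if $x\in\Omega$;
\item[(L2)] if $s(x)>\frac1{k+1}$ and $x'\equiv_kx$, then $s(x')=s(x)$ (so $x'\in\Omega$) and $d(x,x')\le\eta\kappa(x)$.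
\end{itemize}

\begin{lemma}\label{lem:level}
Every open set $\Omega\subset V$ has an $\eta$-level function. If $s,s'$ are $\eta$-level functions for $\Omega,\Omega'$, then $\max(s,s')$ is one for $\Omega\cup\Omega'$.
\end{lemma}

\begin{proof}
For $j\ge0$ let $x_{\le j}\in Y\times H^j$ consist of the $Y$-coordinate and the first $j$ $H$-coordinates of $x$. Call an open set $G\subset Y\times H^j$ \emph{small} if $G\times\prod_{i>j}H\subset\Omega$ and $d(x,x')\le\eta\kappa(x)$ for all $x,x'\in G\times\prod_{i>j}H$. Let $\Gamma_j$ be the union of the small open subsets of $Y\times H^j$. Every $x\in\Omega$ has $x_{\le j}\in\Gamma_j$ for some $j$: it has a basic neighborhood $G\times\prod_{i>j}H\subset\Omega$ on which $d(x,\cdot)<\frac14\eta\kappa(x)$ and $\kappa>\frac12\kappa(x)$, and there $d(x',x'')<\frac12\eta\kappa(x)<\eta\kappa(x')$, so $G$ is small. Since $Y\times H^j\cong Y$ is perfectly normal, there is $t_j:Y\times H^j\to[0,1]$ with $\{t_j>0\}=\Gamma_j$. Put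
\[
s(x)=\sup_{j\ge0}\frac{t_j(x_{\le j})}{j+1}.
\]
This is a uniform limit of finite maxima, hence continuous, and (L1) holds. Let $s(x)>\frac1{k+1}$ and $x'\equiv_kx$. The terms with $j\ge k$ are at most $\frac1{k+1}$ at both points, and the terms with $j<k$ are the same at both points; so $s(x')=s(x)$, and $t_j(x_{\le j})>0$ for some $j<k$. Then $x_{\le j}=x'_{\le j}$ lies in a small set $G$, whence $d(x,x')\le\eta\kappa(x)$.

For the maximum, (L1) is immediate. Let $x'\equiv_kx$ and, say, $s(x)\ge s'(x)$ and $s(x)>\frac1{k+1}$. By (L2) for $s$ we have $s(x')=s(x)$ and the bound on $d$. It remains to see that $s'(x')\le s(x)$. If $s'(x')\le\frac1{k+1}$ this is true. If $s'(x')>\frac1{k+1}$, then (L2) for $s'$, applied from $x'$ to $x$, gives $s'(x')=s'(x)\le s(x)$.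
\end{proof}

\begin{lemma}\label{lem:absorb}
Let $s$ be an $\eta$-level function for $\Omega\subset V$. Define $D_s:V\langle\Omega\rangle\to V$ by $D_s((y,a),v)=(y,\Theta_{s(y,a)}(a,v))$ on $\Omega\times H$ and $D_s=\operatorname{id}$ on $V\setminus\Omega$. Then $D_s$ is a homeomorphism, and
\[
d(p(w),D_s(w))\le\eta\kappa(p(w)),\qquad d(z,pD_s^{-1}(z))\le\eta\kappa(z).
\]
\end{lemma}

\begin{proof}
Let $x=(y,a)\in\Omega$ and choose $k\ge1$ with $\frac1{k+1}<s(x)\le\frac1k$. By Lemma~\ref{lem:insert}(b), $D_s(x,v)\equiv_kx$; by (L2), $D_s(x,v)\in\Omega$, $s(D_s(x,v))=s(x)$, and the first estimate holds. Conversely, for $z=(y,b)\in\Omega$ let $(a,v)=\Theta_{s(z)}^{-1}(b)$ and $D'(z)=((y,a),v)$. With $k$ chosen for $s(z)$ we have $(y,a)\equiv_kz$, so $(y,a)\in\Omega$, $s(y,a)=s(z)$ and $d(z,(y,a))\le\eta\kappa(z)$. Since both $D_s$ and $D'$ preserve the value of $s$, they are mutually inverse maps between $\Omega\times H$ and $\Omega$, continuous by Lemma~\ref{lem:insert}(a). Off $\Omega$ the estimates are trivial.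

Let $x_0\in V\setminus\Omega$ and let $A=G\times\prod_{i\ge k}H\subset V$ be a basic neighborhood of $x_0$. The set $A'=\{x\in A:s(x)<\frac1k\}$ is a neighborhood of $x_0$ by (L1). Over $A'$ the maps $D_s$ and $pD_s^{-1}$ change only coordinates of index $\ge k$, so $D_s(p^{-1}(A'))\subset A$ and $D_s^{-1}(A')\subset p^{-1}(A)$. This is continuity of $D_s$ and $D_s^{-1}$ at $x_0$.
\end{proof}

\subsection*{One chart at a time}
Let $O_0=\emptyset$ and $O_n=V'_1\cup\dots\cup V'_n$. We connect $M=M\langle O_0\rangle$ with $M\times H$ through the spaces $M\langle O_n\rangle$. Over $V_n$ both $M\langle O_n\rangle$ and $M\langle O_{n-1}\rangle$ are homeomorphic to $V_n$ by Lemma~\ref{lem:absorb}. To extend the resulting homeomorphism over $M$ it must be the identity near the edge of the chart, so the two level functions must agree off $V'_n$. This is what the maximum in Lemma~\ref{lem:level} provides.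

\begin{lemma}\label{lem:step}
For each $n\ge1$ there is a homeomorphism $\Psi_n:M\langle O_n\rangle\to M\langle O_{n-1}\rangle$ that is the identity on $p^{-1}(M\setminus V'_n)$ and satisfies $d(p(w),p\Psi_n(w))\le2^{-n-2}\kappa(p(w))$.
\end{lemma}

\begin{proof}
Let $\eta=2^{-n-4}$. In $V_n$ take $\eta$-level functions $s^0$ for $O_{n-1}\cap V_n$ and $s^1$ for $V'_n$. Then $s=\max(s^0,s^1)$ is one for $O_n\cap V_n$, and
\[
\Psi_n=D_{s^0}^{-1}D_s:V_n\langle O_n\cap V_n\rangle\to V_n\langle O_{n-1}\cap V_n\rangle
\]
is a homeomorphism. Let $x\in V_n\setminus V'_n$. Then $x\in O_n$ if and only if $x\in O_{n-1}$, so the fibers over $x$ in the two spaces coincide; and $s^1(x)=0$, so $s(x)=s^0(x)$ and $D_s=D_{s^0}$ on this fiber. Hence $\Psi_n$ and $\Psi_n^{-1}$ are the identity over $V_n\setminus V'_n$. Over the open set $M\setminus\overline{V'_n}$ the spaces $M\langle O_n\rangle$ and $M\langle O_{n-1}\rangle$ coincide, and $V_n$ and $M\setminus\overline{V'_n}$ cover $M$. So $\Psi_n$ and $\Psi_n^{-1}$ extend continuously by the identity. For $w$ over $V_n$ and $u=D_s(w)$, Lemma~\ref{lem:absorb} and Lemma~\ref{lem:gauge}(b) give $\kappa(u)\le(1+\eta)\kappa(p(w))$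 and
\[
d(p(w),p\Psi_n(w))\le\eta\kappa(p(w))+\eta\kappa(u)\le\eta(2+\eta)\kappa(p(w))\le2^{-n-2}\kappa(p(w)).\qedhere
\]
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:stab}]
Call an open set $Q\subset M$ \emph{$N$-bounded} if $Q\cap V'_i=\emptyset$ for $i>N$. Then $Q\subset O_N$, the set $Q\times H$ is the open subspace $p^{-1}(Q)$ of $M\langle O_n\rangle$ for every $n\ge N$, and $\Psi_n^{\pm1}$ is the identity on it for $n>N$. Each $G_j$ is $N$-bounded for some $N$. Define $F:M\times H\to M$ by $F=\Psi_1\cdots\Psi_N$ on $Q\times H$ for $N$-bounded $Q$. The value does not change when $N$ is increased, so $F$ is well defined and continuous.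

The inverse is where control is needed. For $z\in M$ put $z_0=z$ and $z_n=\Psi_n^{-1}(z_{n-1})\in M\langle O_n\rangle$. Without control, $z_1$ could lie over $V'_2$, be moved by $\Psi_2^{-1}$ over $V'_3$, and so on forever. Let $\kappa_n=\kappa(p(z_n))$. By Lemma~\ref{lem:step}, $d(p(z_n),p(z_{n-1}))\le2^{-n-2}\kappa_n$, so $(1-2^{-n-2})\kappa_n\le\kappa_{n-1}$ by Lemma~\ref{lem:gauge}(b). Since $\prod_{n\ge1}(1-2^{-n-2})\ge1-\sum_{n\ge1}2^{-n-2}=\frac34$, we get $\kappa_n\le\frac43\kappa(z)$, and therefore
\[
d(z,p(z_n))\le\sum_{i\ge1}2^{-i-2}\cdot\tfrac43\kappa(z)=\tfrac13\kappa(z)\qquad\text{for all }n .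
\]
Fix $m_0\in M$, let $G_j$ be as in Lemma~\ref{lem:gauge}(c) for $m_0$, let $G_j$ be $N$-bounded, and let $z$ lie in the neighborhood $A=\{z:d(z,m_0)<\frac14\kappa(m_0)\}$ of $m_0$. Then $\kappa(z)\le\frac54\kappa(m_0)$, so $d(m_0,p(z_n))<(\frac14+\frac5{12})\kappa(m_0)<\kappa(m_0)$, and $p(z_n)\in G_j$ for all $n$. Hence $z_n=z_N\in G_j\times H$ for $n\ge N$. So the sequence $(z_n)$ has a final value $F'(z)\in M\times H$, and on $A$ we have $F'=\Psi_N^{-1}\cdots\Psi_1^{-1}$ with values in $G_j\times H$. Thus $F'$ is continuous, and $FF'=\operatorname{id}$ on $A$ because $F=\Psi_1\cdots\Psi_N$ on $G_j\times H$. Finally, if $w\in Q\times H$ with $Q$ $N$-bounded and $z=F(w)$, then $z_N=w$ and $z_n=w$ for $n\ge N$; so $F'F=\operatorname{id}$.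
\end{proof}

\section{Domination by complexes and by open subsets of $H$}\label{sec:dom}

To approximate the identity of $M$ by maps through a nerve we must form convex combinations of nearby points of $M$. We do this in a linear space of which $M$ is a neighborhood retract. Let $Z=\bigoplus_n(Y\times\mathbb{R})$. By \eqref{eq:reindex}, $Z\cong Y$, so $Z$ is locally convex and stratifiable.

\begin{lemma}\label{lem:retract}
There are an embedding $e:M\to Z$, an open set $O\subset Z$ containing $e(M)$, and a map $\rho:O\to M$ with $\rho e=\operatorname{id}$.
\end{lemma}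

\begin{proof}
\emph{The embedding.} Put $e(m)_n=(\lambda_n(m)c_n(m),\lambda_n(m))$ for $m\in V_n$ and $e(m)_n=0$ otherwise. Each coordinate is continuous on the open sets $V_n$ and $M\setminus\operatorname{supp}\lambda_n$, and locally only finitely many coordinates are nonzero; so $e$ is continuous. Let $X_n$ be the open set of all $z\in Z$ such that $z_n=(y,t)$ with $t>0$ and $y/t\in c_n(V_n)$, and let $\rho_n:X_n\to M$, $\rho_n(z)=c_n^{-1}(y/t)$. Then $e(m)\in X_n$ if and only if $\lambda_n(m)>0$, and in that case $\rho_ne(m)=m$. Hence $e$ is injective, $e^{-1}$ coincides with $\rho_n$ on the relatively open set $e(M)\cap X_n$, and $e(M)\cap X_n=\{z\in X_n:e\rho_n(z)=z\}$ is closed in $X_n$. So $e$ is an embedding onto a closed subset $A$ of the open set $X=\bigcup_nX_n$, which is stratifiable.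

\emph{The retraction.} The extension theorem in (F3) applies to maps into $Y$, not into $M$, so we extend $e^{-1}$ chart by chart. The sets $A_n=e(\operatorname{supp}\lambda_n)$ form a locally finite closed cover of $A$; as $A$ is closed in $X$, they are closed and locally finite in $X$. Let $N_n\supset A_n$ be a locally finite family of open subsets of $X$, by (F4)(d). Put $S_0=A$, $f_0=e^{-1}$, and suppose that a closed set $S_{n-1}\supset A$ of $X$ and an extension $f_{n-1}:S_{n-1}\to M$ of $e^{-1}$ are given. The closed set $f_{n-1}^{-1}(M\setminus V_n)$ misses $A_n$, because $f_{n-1}(A_n)=\operatorname{supp}\lambda_n\subset V_n$. By normality there is a closed neighborhood $C_n$ of $A_n$ in $X$ with $C_n\subset N_n$ and $f_{n-1}(C_n\cap S_{n-1})\subset V_n$. Extend $c_nf_{n-1}|_{C_n\cap S_{n-1}}$ to $q:C_n\to Y$ by (F3). The set $\operatorname{int}C_n\cap q^{-1}(c_n(V_n))$ is open in $X$ and contains $A_n$; choose a closed neighborhood $C'_n$ of $A_n$ inside it. Put $S_n=S_{n-1}\cup C'_n$, $f_n=f_{n-1}$ on $S_{n-1}$ and $f_n=c_n^{-1}q$ on $C'_n$; the two formulas agree on $S_{n-1}\cap C'_n$. Since $C'_n\subset N_n$, the family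 $\{A,C'_1,C'_2,\dots\}$ is a locally finite closed cover of $\bigcup_nS_n$, so $\bigcup_nf_n$ is continuous. Let $\rho$ be its restriction to $O=\bigcup_n\operatorname{int}C'_n\supset A$.
\end{proof}

Recall that the \emph{nerve} of an indexed cover $\{G_j\}_{j\in J}$ by nonempty sets is the simplicial complex with vertex set $J$ whose simplices are the finite sets $\sigma\subset J$ with $\bigcap_{j\in\sigma}G_j\ne\emptyset$. For a complex $L$ let $|L|_w$ be its polyhedron with the weak topology: a function on $|L|_w$ is continuous if and only if it is continuous on each closed simplex. Finite subcomplexes carry their usual compact topology.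

\begin{proposition}\label{prop:dom}
Let $M$ be a connected $E$-manifold.
\begin{itemize}
\item[(a)] There are a simplicial complex $L$ and maps $f:M\to|L|_w$, $g:|L|_w\to M$ such that $gf\simeq\operatorname{id}_M$ and every point of $M$ has a neighborhood that $f$ maps into a finite subcomplex.
\item[(b)] For every open cover $\mathcal{U}$ of $M$ there are an open set $U\subset H$ and maps $\alpha:M\to U$, $\beta:U\to M$ such that $\beta\alpha$ is $\mathcal{U}$-close to the identity.
\end{itemize}
\end{proposition}

\begin{proof}
Let $\mathcal{U}$ be given (for (a), take $\mathcal{U}=\{M\}$). Let $\mathcal{Q}$ be the family of all convex open sets $Q\subset O$ such that $\rho(Q)$ lies in a member of $\mathcal{U}$. Since $Z$ is locally convex, $\mathcal{Q}$ covers $e(M)$. By (F4)(b) there is a locally finite cover $\{G_j\}_{j\in J}$ of $M$ by nonempty open sets such that each star $\bigcup\{G_j:m\in G_j\}$ lies in some $e^{-1}(Q_m)$, $Q_m\in\mathcal{Q}$. By Lemma~\ref{lem:dens}, $|J|\le\tau$, and we take $J\subset\tau$. Let $\{\mu_j\}$ be a subordinate partition of unity, choose $a_j\in G_j$, and let $L$ be the nerve. By convexity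 of $Q_m$:
\begin{itemize}
\item[$(*)$] \emph{$Q_m$ contains $e(m)$ and every convex combination of the points $e(a_j)$ with $m\in G_j$.}
\end{itemize}
Let $g_0:|L|_w\to Z$ be affine on simplices with $g_0(j)=e(a_j)$. For a simplex $\sigma$ choose $m\in\bigcap_{j\in\sigma}G_j$; by $(*)$, $g_0$ maps $\sigma$ into $Q_m\subset O$. So $g=\rho g_0:|L|_w\to M$ is defined.

(a) Put $f(m)=\sum_j\mu_j(m)j$, a point of the simplex $\{j:\mu_j(m)>0\}$. A neighborhood of $m$ that meets only finitely many $G_j$ is mapped continuously into the finite subcomplex spanned by these $j$. By $(*)$ the segment from $e(m)$ to $g_0f(m)=\sum_j\mu_j(m)e(a_j)$ lies in $Q_m\subset O$, so $(m,t)\mapsto\rho\bigl((1-t)e(m)+tg_0f(m)\bigr)$ is a homotopy from $\operatorname{id}_M$ to $gf$.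

(b) The barycentric coordinates give a map $\alpha:M\to H$, $\alpha(m)=\sum_j\mu_j(m)e_j$, continuous by local finiteness. A point of $H$ near $\alpha(m)$ has in general infinitely many nonzero coordinates, and to send it back to a simplex we discard the small ones. For $x\in H$ let $\gamma(x)=\sup_{j\in J}x_j$; then $|\gamma(x)-\gamma(x')|\le\|x-x'\|$. If $\gamma(x)>0$, then for each $r>0$ only finitely many $j$ have $x_j\ge r$, so $\sigma(x)=\{j\in J:x_j\ge\frac12\gamma(x)\}$ is finite and nonempty. We claim that $\sigma(x')\subset\sigma(x)$ for $x'$ near $x$. If $\|x'-x\|<\frac16\gamma(x)$ and $x_j<\frac14\gamma(x)$, then $x'_j<\frac5{12}\gamma(x)<\frac12\gamma(x')$. For each of the finitely many $j$ with $\frac14\gamma(x)\le x_j<\frac12\gamma(x)$, the inequality $x'_j<\frac12\gamma(x')$ persists near $x$ by continuity. This proves the claim, and so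
\[
U=\{x\in H:\gamma(x)>0,\ \sigma(x)\in L\}
\]
is open, a nonempty subset of a simplex being a simplex. For $x\in U$ put
\[
\nu_j(x)=\frac{\max(0,x_j-\frac12\gamma(x))}{\sum_{i\in J}\max(0,x_i-\frac12\gamma(x))}.
\]
The denominator is at least $\frac12\gamma(x)$, and near $x$ only indices in $\sigma(x)$ contribute, by the claim. So $\sum_j\nu_j(x)e(a_j)$ depends continuously on $x\in U$ and lies in the image under $g_0$ of the simplex $\sigma(x)$, hence in $O$. Put $\beta(x)=\rho\bigl(\sum_j\nu_j(x)e(a_j)\bigr)$. For $m\in M$ we have $\gamma(\alpha(m))>0$ and $\sigma(\alpha(m))\subset\{j:\mu_j(m)>0\}\in L$, so $\alpha(m)\in U$. By $(*)$, both $\beta\alpha(m)$ and $m=\rho e(m)$ lie in $\rho(Q_m)$, which is contained in a member of $\mathcal{U}$.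
\end{proof}

\section{Microbundles}\label{sec:micro}

Let $Z$ be a locally convex space. Consider maps $B\xrightarrow{\iota}X\xrightarrow{p}B$ with $p\iota=\operatorname{id}$. A \emph{trivialization over} a subset $S\subset B$ is an open embedding $\varphi:W\to p^{-1}(S)$, where $W$ is an open neighborhood of $S\times0$ in $S\times Z$, such that $p\varphi(b,z)=b$ and $\varphi(b,0)=\iota(b)$. The data $\xi=(X,\iota,p)$ form a \emph{microbundle with fiber $Z$}, or \emph{$Z$-microbundle}, if every point of $B$ has an open neighborhood with a trivialization; $\xi$ is \emph{trivial} if there is a trivialization over $B$. Two trivializations over $S$ are \emph{equivalent}, $\varphi\doteq\psi$, if they agree on a neighborhood of $S\times0$ in $S\times Z$.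

\begin{example}\label{ex:tangent}
The \emph{tangent microbundle} of an $E$-manifold $M$ is $M\xrightarrow{\Delta}M\times M\xrightarrow{\operatorname{pr}_1}M$, with $\Delta$ the diagonal. For a chart $c:V\to Y$, the map $(v,y)\mapsto(v,c^{-1}(c(v)+y))$ is a homeomorphism of the open set $\{(v,y):c(v)+y\in c(V)\}\subset V\times Y$ onto $V\times V$, with inverse $(v,m)\mapsto(v,c(m)-c(v))$. It is a trivialization over $V$, so this is a $Y$-microbundle. Its triviality is condition (T) of Proposition~\ref{prop:graph} with $Z=Y$.
\end{example}

For a map $f:B'\to B$ the \emph{pullback} $f^*\xi$ has total space $\{(b',x)\in B'\times X:f(b')=p(x)\}$, projection $(b',x)\mapsto b'$ and section $b'\mapsto(b',\iota f(b'))$. A trivialization $\varphi:W\to p^{-1}(S)$ pulls back to the trivialization $(b',z)\mapsto(b',\varphi(f(b'),z))$ over $f^{-1}(S)$, defined where $(f(b'),z)\in W$; its image is the relatively open set of all $(b',x)$ with $x\in\varphi(W)$, and its inverse is $(b',x)\mapsto(b',\operatorname{pr}_Z\varphi^{-1}(x))$. Thus $f^*\xi$ is a microbundle, equivalent trivializations pull back to equivalent ones, and $(gf)^*\xi=f^*g^*\xi$.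 For an inclusion $S'\subset B$ the pullback is the \emph{restriction} $\xi|_{S'}$, with total space $p^{-1}(S')$; we say that $\varphi\doteq\psi$ \emph{over $S'$} if the restrictions to $S'$ are equivalent.

A \emph{local automorphism over $C$} with fiber $Z$ is a trivialization of the product microbundle $C\to C\times Z\to C$, that is, an open embedding $h(c,z)=(c,h_c(z))$ of a neighborhood of $C\times0$ into $C\times Z$ with $h_c(0)=0$. If $\varphi,\psi$ are trivializations of a microbundle over $S$, then $\psi^{-1}\varphi$, defined on $\varphi^{-1}(\operatorname{im}\psi)$, is a local automorphism over $S$; if $h$ is a local automorphism over $S$, then $\psi h$, defined on $h^{-1}(\operatorname{dom}\psi)$, is a trivialization. These operations respect $\doteq$, and the equivalence classes of local automorphisms over $C$, called \emph{germs}, form a group under composition.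

\begin{lemma}[Pasting]\label{lem:paste}
Let $\xi$ be a microbundle over $B$, $\{C_i\}$ a locally finite closed cover of $B$, and $\varphi_i:W_i\to p^{-1}(C_i)$ trivializations with $\varphi_i\doteq\varphi_j$ over $C_i\cap C_j$ for all $i,j$. Then there is a trivialization $\varphi$ over $B$ with $\varphi\doteq\varphi_i$ over $C_i$ for all $i$.
\end{lemma}

\begin{proof}
For $b\in B$ the set $I_b=\{i:b\in C_i\}$ is finite, and $\bigcup_{i\notin I_b}C_i$ is closed. So there is an open neighborhood $N_b$ of $(b,0)$ in $B\times Z$ such that $N_b$ misses $C_i\times Z$ for $i\notin I_b$, $N_b\cap(C_i\times Z)\subset W_i$ for $i\in I_b$, and $\varphi_i=\varphi_j$ on $N_b\cap((C_i\cap C_j)\times Z)$ for $i,j\in I_b$. Let $W=\bigcup_bN_b$ and $\varphi(x,z)=\varphi_i(x,z)$ for $(x,z)\in W$, $x\in C_i$. If $(x,z)\in N_b$ and $x\in C_i\cap C_j$, then $i,j\in I_b$; so $W\cap(C_i\times Z)\subset W_i$ and $\varphi$ is well defined. It is continuous because $\{C_i\times Z\}$ is a locally finite closed cover, and injective because it preserves fibers and equals $\varphi_i$ on the fiber over $x\in C_i$. Let $G\subset W$ be open. Then $\varphi(G)\cap p^{-1}(C_i)=\varphi_i(G\cap(C_i\times Z))$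 is open in $p^{-1}(C_i)$, so the sets $p^{-1}(C_i)\setminus\varphi(G)$ are closed in $X$. They form a locally finite family with union $X\setminus\varphi(G)$, so $\varphi(G)$ is open.
\end{proof}

\begin{lemma}\label{lem:agree}
Let $\{S_i\}$ be a finite closed cover of $S$. If two trivializations over $S$ are equivalent over each $S_i$, they are equivalent.
\end{lemma}

\begin{proof}
Given $b\in S$, choose for each $S_i\ni b$ an open neighborhood $N_i$ of $(b,0)$ in $S\times Z$ such that the two agree on $N_i\cap(S_i\times Z)$. They agree on the neighborhood $\bigcap_{S_i\ni b}N_i\setminus\bigcup_{S_i\not\ni b}(S_i\times Z)$ of $(b,0)$.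
\end{proof}

\begin{lemma}[Homotopy]\label{lem:homotopy}
Let $B$ be paracompact Hausdorff and $\xi$ a microbundle over $B\times I$. If $\xi|_{B\times1}$ is trivial, so is $\xi|_{B\times0}$.
\end{lemma}

\begin{proof}
\emph{Step 1: each $b\in B$ has an open neighborhood $V$ with $\xi|_{V\times I}$ trivial.} By compactness of $\{b\}\times I$ there are an open $V\ni b$ and $0=t_0<\dots<t_l=1$ such that each $V\times[t_{i-1},t_i]$ lies in an open set with a trivialization. Suppose that $\varphi_1$ is a trivialization over $V\times[0,t_i]$ and $\varphi_2$ one over $V\times[t_i,t_{i+1}]$. Over $V\times t_i$ form the local automorphism $h=\varphi_2^{-1}\varphi_1$, and let $\bar h(v,t,z)=(v,t,h_v(z))$ be its pullback to $V\times[t_i,t_{i+1}]$. Then $\varphi_2\bar h$ is a trivialization over $V\times[t_i,t_{i+1}]$ that is equivalent to $\varphi_1$ over $V\times t_i$. Lemma~\ref{lem:paste} gives a trivialization over $V\times[0,t_{i+1}]$, and we continue by induction.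

\emph{Step 2: sliding from $B\times1$ to $B\times0$.} By (F4)(a) there is a countable open cover $\{V_n\}$ of $B$ in which each $V_n$ is a disjoint union of open subsets of sets as in Step~1. The union of the restricted trivializations is a trivialization $\varphi_n$ over $V_n\times I$. Let $\{\lambda_n\}$ be a subordinate partition of unity, $\mu_n=\sum_{i\le n}\lambda_i$ for $n\ge0$, and let $X_n$ be the part of $X$ over the graph $\{(b,1-\mu_n(b)):b\in B\}$, regarded as a microbundle over $B$. Then $X_0=p^{-1}(B\times1)$. Restricting $\varphi_n$ to the two graphs gives trivializations $\varphi'_n$ of $X_{n-1}$ and $\varphi''_n$ of $X_n$ over $V_n$, and $\varphi''_n\varphi_n'^{-1}$ is a fiber-preserving open embedding of an open neighborhood of the section in $X_{n-1}|_{V_n}$ into $X_n$. Over the open set $B\setminus\operatorname{supp}\lambda_n$ we have $X_{n-1}=X_n$, $\varphi'_n=\varphi''_n$ where defined, and $\varphi''_n\varphi_n'^{-1}$ is a restriction of the identity. Let $T_n$ be the identity on all of $X_{n-1}$ over $B\setminus\operatorname{supp}\lambda_n$ and $\varphi''_n\varphi_n'^{-1}$ over $V_n$. It is defined on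 an open neighborhood of the section in $X_{n-1}$, continuous and open, and on each fiber it is given by one of the two injective formulas. So $T_n$ is a fiber-preserving open embedding into $X_n$ that preserves the section.

Let $Q\subset B$ be open with $Q\cap\operatorname{supp}\lambda_i=\emptyset$ for $i>N$. On $Q$ we have $\mu_N=1$, so over $Q$ the space $X_N$ is $p^{-1}(Q\times0)$, and for $n>N$ the map $T_n$ is the identity of the whole space $p^{-1}(Q\times0)$. Hence $T_N\cdots T_1$ over $Q$, together with its domain, does not depend on $N$. Such sets $Q$ cover $B$, and these maps combine to a fiber-preserving, section-preserving open embedding $T$ of an open neighborhood of the section of $\xi|_{B\times1}$ into $\xi|_{B\times0}$. If $\psi$ trivializes $\xi|_{B\times1}$, then $T\psi$ trivializes $\xi|_{B\times0}$.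
\end{proof}

\section{Germs over compact spaces}\label{sec:germs}

To trivialize a microbundle over a complex simplex by simplex, one has to extend a germ from the boundary of a simplex over the simplex. This is possible if the germ can be deformed to the identity. In this section $C$ is a compact Hausdorff space. Local automorphisms $h,h'$ over $C$ are \emph{isotopic}, $h\sim h'$, if there is a local automorphism over $C\times I$, an \emph{isotopy}, that is equivalent to $h$ over $C\times0$ and to $h'$ over $C\times1$. We write $1$ for the identity.

\begin{proposition}\label{prop:germ}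
Every local automorphism $h$ with fiber $Y$ over a compact Hausdorff space $C$ satisfies $h\sim1$.
\end{proposition}

\begin{example}\label{ex:swindle}
Let $C$ be a point. With fiber $\mathbb{R}$ the reflection $h(x)=-x$ is not isotopic to $1$: an isotopy $k$ is defined on some $I\times[-r,r]$ by the tube lemma, $k_t(x)\ne0$ for $0<x\le r$, and so $k_t(x)$ has constant sign on the connected set $I\times(0,r]$. With fiber $\mathbb{R}^\infty$, consider the diagonal map $(-1,1,1,\dots)$. Rotating through an angle running from $0$ to $\pi$ simultaneously in the coordinate planes $(2,3),(4,5),\dots$ deforms it to $(-1,-1,-1,\dots)$, and rotating back in the planes $(1,2),(3,4),\dots$ deforms the latter to $1$. The reflection has been pushed to infinity.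
\end{example}

The proof of Proposition~\ref{prop:germ} follows this example, with $h^{-1},h,h^{-1},\dots$ in place of the later signs. Two points need work: infinite sums of isotopies must be continuous in the box topology, and a general $h$ involves all coordinates of $Y$, so room for the summands $1\oplus1\oplus\cdots$ has to be made first. We note three formal properties.
\begin{itemize}
\item[(I1)] $\sim$ is an equivalence relation, coarser than $\doteq$. Constant isotopies and reversal of $I$ give reflexivity and symmetry. Isotopies from $h$ to $h'$ and from $h'$ to $h''$, reparametrized over $C\times[0,\frac12]$ and $C\times[\frac12,1]$, are equivalent over $C\times\frac12$ and paste by Lemma~\ref{lem:paste}.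
\item[(I2)] If $h\sim h'$ and $g\sim g'$, then $hg\sim h'g'$: compose the isotopies.
\item[(I3)] If $h\sim h'$ and $\theta:Z\to Z'$ is a linear homeomorphism of fibers, then $\theta h\theta^{-1}\sim\theta h'\theta^{-1}$.
\end{itemize}
We shall recognize local automorphisms by exhibiting an inverse.

\begin{lemma}\label{lem:inverse}
Let $W,W'$ be open neighborhoods of $B\times0$ in $B\times Z$ and $k:W\to B\times Z$, $k':W'\to B\times Z$ fiber-preserving maps that fix $B\times0$. If $k'k=\operatorname{id}$ on $k^{-1}(W')$ and $kk'=\operatorname{id}$ on $k'^{-1}(W)$, then $k|_{k^{-1}(W')}$ is a local automorphism over $B$.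
\end{lemma}

\begin{proof}
The sets $k^{-1}(W')$ and $k'^{-1}(W)$ are open and contain $B\times0$. If $w\in k^{-1}(W')$, then $k'(k(w))=w\in W$, so $k(w)\in k'^{-1}(W)$; if $w'\in k'^{-1}(W)$, then $k(k'(w'))=w'\in W'$, so $k'(w')\in k^{-1}(W')$. The restrictions are mutually inverse homeomorphisms.
\end{proof}

\subsection*{Sums}

\begin{lemma}\label{lem:sum}
Let $k^n$, $n\ge1$, be local automorphisms over $C$ with fibers $Z_n$. The formula $(c,(z_n))\mapsto(c,(k^n_c(z_n)))$ defines, near $C\times0$, a local automorphism $\bigoplus_nk^n$ with fiber $\bigoplus_nZ_n$. If $k^n\doteq l^n$ for all $n$, then $\bigoplus k^n\doteq\bigoplus l^n$; if $k^n\sim l^n$ for all $n$, then $\bigoplus k^n\sim\bigoplus l^n$.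
\end{lemma}

\begin{proof}
By the tube lemma there are open neighborhoods $O_n,O'_n$ of $0$ in $Z_n$ with $C\times O_n\subset\operatorname{dom}k^n$ and $C\times O'_n\subset k^n(C\times O_n)$. Let $K$ be given by the formula on $W=C\times\{z:z_n\in O_n\ \forall n\}$; its values are finitely supported since $k^n_c(0)=0$. To prove continuity at $(c,z)$, where $z_n=0$ for $n>N$, let $A_n$ be open neighborhoods of $k^n_c(z_n)$. For the finitely many $n\le N$, continuity of $k^n$ gives a neighborhood $C'$ of $c$ and open $A'_n\ni z_n$, $A'_n\subset O_n$, with $k^n(C'\times A'_n)\subset C\times A_n$. For $n>N$ we have $0\in A_n$, so $(k^n)^{-1}(C\times A_n)$ is a neighborhood of $C\times0$, and the tube lemma gives an open $A'_n\ni0$, $A'_n\subset O_n$, with $k^n(C\times A'_n)\subset C\times A_n$. Then $K$ maps $C'\times\{z':z'_n\in A'_n\ \forall n\}$ into $C\times\{w:w_n\in A_n\ \forall n\}$. The same argument applied to the local automorphisms $(k^n|_{C\times O_n})^{-1}$ gives a continuous $K'$ on $W'=C\times\{z:z_n\in O'_n\ \forall n\}$. The identities of Lemma~\ref{lem:inverse} hold in each coordinate. If $k^n\doteq l^n$, they agree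 on some tube $C\times O''_n$, and the sums agree on $C\times\{z:z_n\in O''_n\ \forall n\}$. For the last claim, form the sum of the isotopies over the compact space $C\times I$, restrict it to the ends, and use the previous claim.
\end{proof}

\begin{remark}\label{rem:compact}
Compactness is needed to avoid intersecting infinitely many neighborhoods of $c$, and the lemma fails without it. Let the base be $H$, let $e_1,e_2,\dots$ be distinct unit vectors of the basis, and put $f_n(c)=1+\sum_{i\ge1}i\max(0,1-4n\|c-\frac{1}{2n}e_i\|)$. The bumps have radius $\frac1{4n}$ and their centers are $\frac{\sqrt2}{2n}$ apart, so $f_n$ is continuous, and it is unbounded on $B(0,\frac1n)$. The sum of the automorphisms $k^n_c(z)=f_n(c)z$ with fiber $\mathbb{R}$ is not continuous at $(0,0)$, since continuity would give one neighborhood of $0\in H$ on which every $f_n$ is bounded. This is why Section~\ref{sec:triv} passes from $M$ to the compact simplices of a complex.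
\end{remark}

\subsection*{The infinite repetition}

\begin{lemma}\label{lem:swindle}
For every local automorphism $h$ over $C$ with fiber $Y$, the local automorphism $h\times1$ with fiber $Y\times Y$ is isotopic to $1$.
\end{lemma}

\begin{proof}
Let $k$ be any local automorphism over $C$ with fiber $Y$. The rotations $R_{\pi t/2}$ define a fiber-preserving homeomorphism of $C\times I\times Y\times Y$, so $R_{\pi t/2}^{-1}(k\times1)R_{\pi t/2}$ is a local automorphism over $C\times I$. At $t=0$ it is $k\times1$. At $t=1$ it sends $(x,y)\mapsto(y,-x)\mapsto(k_c(y),-x)\mapsto(x,k_c(y))$, because $R_{\pi/2}^{-1}(a,b)=(-b,a)$. So $k\times1\sim1\times k$. Applying this to $k^{-1}$ and using (I2),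
\[
k\times k^{-1}\doteq(k\times1)(1\times k^{-1})\sim(k\times1)(k^{-1}\times1)\doteq1 .
\]
By \eqref{eq:reindex} and (I3) we may replace the second factor of $Y\times Y$ by $\bigoplus_{n\ge1}Y$, so that $h\times1$ becomes $h\oplus1\oplus1\oplus\cdots$ on $\bigoplus_{n\ge0}Y$. Group the summands first as $0,(1,2),(3,4),\dots$ and then as $(0,1),(2,3),\dots$. Since $1\sim h^{-1}\times h$ and $h\times h^{-1}\sim1$, Lemma~\ref{lem:sum} gives
\[
h\oplus1\oplus1\oplus\cdots\ \sim\ h\oplus(h^{-1}\times h)\oplus(h^{-1}\times h)\oplus\cdots\ \doteq\ (h\times h^{-1})\oplus(h\times h^{-1})\oplus\cdots\ \sim\ 1,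
\]
where the two middle terms are given by the same formula near $C\times0$.
\end{proof}

\subsection*{Making room}
We want to deform $h$ to a conjugate $\theta(h\times1)\theta^{-1}$, where $\theta:Y\times Y\to Y$ is a linear homeomorphism. As in Lemma~\ref{lem:insert} we use a family $\Xi_s:Y\times Y\to Y$ that inserts the second variable later and later as $s\to0$. Now infinitely many coordinates are inserted, and late coordinates are not negligible in the box topology: a vector that is small enough for place $i$ need not be small enough for a later place. Two features of the construction save continuity at $s=0$. The coordinate $x_i$ is never moved beyond place $2i$, whatever $s$ is; and $z_j$, whose place does tend to infinity, will be read from and written back to the same pair of places.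

\begin{lemma}\label{lem:interleave}
There are linear homeomorphisms $\Xi_s:Y\times Y\to Y$, $0<s\le1$, with inverses $\Xi_s^{-1}(y)=(P_sy,Q_sy)$, such that $\Xi_s(x,z)$ and $\Xi_s^{-1}(y)$ are jointly continuous in all variables and such that for $s\in[\frac1{k+1},\frac1k]$ and nonincreasing positive sequences $\delta,\varepsilon$:
\begin{itemize}
\item[(E1)] if $y\in\operatorname{box}(\delta/2)$, then $P_sy\in\operatorname{box}(\delta)$ and $\|(Q_sy)_j\|<\delta_{k+2j}$ for all $j$;
\item[(E2)] if $\|x_i\|<\frac12\varepsilon_{2i}$ and $\|z_j\|<\frac12\varepsilon_{k+2j+1}$ for all $i,j$, then $\Xi_s(x,z)\in\operatorname{box}(\varepsilon)$;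
\item[(E3)] if $y_i=0$ for $i>k$, then $\Xi_s(y,0)=y$, that is, $P_sy=y$ and $Q_sy=0$.
\end{itemize}
\end{lemma}

\begin{proof}
Let $\Xi_{1/k}(x,z)$ have $x_i$ at place $i$ for $i\le k+1$ and, for $j\ge1$, $(-1)^{k-1}z_j$ at place $k+2j$ and $x_{k+j+1}$ at place $k+2j+1$. With $\pm=(-1)^{k-1}$:
\[
\begin{array}{c|c|cc|cc|c}
\text{place}&1,\dots,k+1&k+2&k+3&k+4&k+5&\cdots\\\hline
\Xi_{1/k}&x_1,\dots,x_{k+1}&\pm z_1&x_{k+2}&\pm z_2&x_{k+3}&\cdots\\
\Xi_{1/(k+1)}&x_1,\dots,x_{k+1}&x_{k+2}&\mp z_1&x_{k+3}&\mp z_2&\cdots
\end{array}
\]
For $s\in[\frac1{k+1},\frac1k]$ let $\Xi_s$ be $\Xi_{1/k}$ followed by $R_\vartheta$ in all pairs of places $(k+2j,k+2j+1)$, $j\ge1$, with $\vartheta$ affine in $s$, equal to $0$ at $\frac1k$ and to $\frac\pi2$ at $\frac1{k+1}$. At $\vartheta=\frac\pi2$ the pair $(\pm z_j,x_{k+j+1})$ becomes $(x_{k+j+1},\mp z_j)$. So $x_{k+2}$ is at place $k+2$, $(-1)^kz_j$ is at place $(k+1)+2j$, and $x_{(k+1)+j+1}$ is at place $k+2(j+1)=(k+1)+2j+1$. This is $\Xi_{1/(k+1)}$, and the definitions agree. The simultaneous rotation equals $\pi_0+\cos\vartheta\,\pi_1+\sin\vartheta\,\Lambda$, where $\pi_0,\pi_1$ are the projections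 onto the places $\le k+1$ and $\ge k+2$, and $\Lambda$ applies $(a,b)\mapsto(b,-a)$ in each pair and is zero at places $\le k+1$. These three linear maps are continuous on $Y$, and the inverse rotation is obtained by replacing $\vartheta$ by $-\vartheta$. This gives joint continuity for $s\in[\frac1{k+1},\frac1k]$, and these intervals form a locally finite closed cover of $(0,1]$.

Both entries of $R_{\pm\vartheta}(a,b)$ have norm at most $\|a\|+\|b\|$. For (E1), apply the inverse rotation to $y$. Places $\le k+1$ are unchanged, so $\|(P_sy)_i\|=\|y_i\|<\delta_i$ for $i\le k+1$. The entries at places $k+2j$ and $k+2j+1$ have norm at most $\|y_{k+2j}\|+\|y_{k+2j+1}\|<\delta_{k+2j}$. They are $\pm(Q_sy)_j$ and $(P_sy)_{k+j+1}$, and $\delta_{k+2j}\le\delta_{k+j+1}$ because $j\ge1$. For (E2), place $i\le k+1$ carries $x_i$, of norm less than $\frac12\varepsilon_{2i}\le\varepsilon_i$, and the entries at places $k+2j$, $k+2j+1$ have norm at most $\|z_j\|+\|x_{k+j+1}\|<\frac12\varepsilon_{k+2j+1}+\frac12\varepsilon_{2k+2j+2}\le\varepsilon_{k+2j+1}\le\varepsilon_{k+2j}$. For (E3), $\Xi_{1/k}(y,0)=y$ has zero entries at all rotated places.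
\end{proof}

\begin{lemma}\label{lem:room}
For every local automorphism $h$ over $C$ with fiber $Y$ we have $h\sim\Xi_1(h\times1)\Xi_1^{-1}$.
\end{lemma}

\begin{proof}
By the tube lemma, $h$ is defined on some $C\times\operatorname{box}(\delta)$. On $W=C\times I\times\operatorname{box}(\delta/2)$ put
\[
K(c,0,y)=h_c(y),\qquad K(c,s,y)=\Xi_s\bigl(h_c(P_sy),Q_sy\bigr)\quad(s>0),
\]
which is defined by (E1). Then $K(c,s,0)=0$, and $K$ is continuous where $s>0$.

\emph{Continuity at $(c_0,0,y_0)$.} Let $w_0=h_{c_0}(y_0)$ and choose $N$ such that $y_0$ and $w_0$ vanish at places $>N$. Let $\varepsilon$ be given and put $\varepsilon'_i=\frac12\varepsilon_{2i}$. By continuity of $h$ there are a neighborhood $A$ of $c_0$ and a nonincreasing $\delta'$ such that $\delta'_i\le\frac12\varepsilon_{i+1}$, $y_0+\operatorname{box}(\delta')\subset\operatorname{box}(\delta)$, $y_0+\operatorname{box}(\delta'/2)\subset\operatorname{box}(\delta/2)$, and $h_c(y_0+\operatorname{box}(\delta'))\subset w_0+\operatorname{box}(\varepsilon')$ for $c\in A$. Let $c\in A$, $v\in\operatorname{box}(\delta'/2)$ and $0<s\le\frac1{N+1}$, so that $s\in[\frac1{k+1},\frac1k]$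 with $k\ge N$. By linearity, (E3) and (E1),
\[
P_s(y_0+v)=y_0+P_sv,\quad P_sv\in\operatorname{box}(\delta'),\qquad Q_s(y_0+v)=Q_sv,\quad\|(Q_sv)_j\|<\delta'_{k+2j}\le\tfrac12\varepsilon_{k+2j+1}.
\]
Hence $h_c(P_s(y_0+v))=w_0+w'$ with $\|w'_i\|<\frac12\varepsilon_{2i}$, and by (E3) and (E2)
\[
K(c,s,y_0+v)=\Xi_s(w_0,0)+\Xi_s(w',Q_sv)\in w_0+\operatorname{box}(\varepsilon).
\]
For $s=0$ the value lies in $w_0+\operatorname{box}(\varepsilon')\subset w_0+\operatorname{box}(\varepsilon)$. So $K$ is continuous.

\emph{The inverse.} Choose $\delta''$ with $C\times\operatorname{box}(\delta'')\subset h(C\times\operatorname{box}(\delta))$ and let $h'$ be the restriction of $(h|_{C\times\operatorname{box}(\delta)})^{-1}$ to $C\times\operatorname{box}(\delta'')$. Define $K'$ on $W'=C\times I\times\operatorname{box}(\delta''/2)$ by the formulas for $K$ with $h'$ in place of $h$; it is continuous by what we proved, applied to $h'$ and $\delta''$. Let $s>0$. Suppose $y\in\operatorname{box}(\delta/2)$ and $y'=K(c,s,y)\in\operatorname{box}(\delta''/2)$. Then $P_sy'=h_c(P_sy)$ and $Q_sy'=Q_sy$, with $P_sy\in\operatorname{box}(\delta)$ and $P_sy'\in\operatorname{box}(\delta'')$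 by (E1). So $h'_c(P_sy')=P_sy$ and $K'(c,s,y')=\Xi_s(P_sy,Q_sy)=y$. Suppose $y\in\operatorname{box}(\delta''/2)$ and $y'=K'(c,s,y)\in\operatorname{box}(\delta/2)$. Then $P_sy'=h'_c(P_sy)$ and $Q_sy'=Q_sy$, so $K(c,s,y')=\Xi_s(h_ch'_c(P_sy),Q_sy)=y$. For $s=0$ the two identities hold by the definition of $h'$. By Lemma~\ref{lem:inverse}, $(c,s,y)\mapsto(c,s,K(c,s,y))$ restricts to a local automorphism over $C\times I$. It is equivalent to $h$ at $s=0$ and to $\Xi_1(h\times1)\Xi_1^{-1}$ at $s=1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:germ}]
By Lemma~\ref{lem:room}, Lemma~\ref{lem:swindle} and (I3), $h\sim\Xi_1(h\times1)\Xi_1^{-1}\sim\Xi_1\Xi_1^{-1}=1$.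
\end{proof}

\section{Triviality of $Y$-microbundles}\label{sec:triv}

\begin{proposition}\label{prop:triv}
Every $Y$-microbundle $\xi$ over a connected $E$-manifold $M$ is trivial.
\end{proposition}

\begin{proof}
Take $L,f,g$ from Proposition~\ref{prop:dom}(a) and a homotopy $\Phi:M\times I\to M$ from $\operatorname{id}_M$ to $gf$. The microbundle $\Phi^*\xi$ restricts to $\xi$ over $M\times0$ and to $(gf)^*\xi=f^*\zeta$ over $M\times1$, where $\zeta=g^*\xi$. By Lemma~\ref{lem:homotopy} it suffices to trivialize $f^*\zeta$. The simplices of $L$ need not form a locally finite family, so we do not paste over $|L|_w$. We construct compatible trivializations over the simplices and paste on $M$, where $f$ locally meets only finitely many of them.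

\emph{Trivializations over simplices.} By induction on dimension we construct trivializations $\varphi_\sigma$ of $\zeta$ over the closed simplices $\sigma$ of $L$ such that $\varphi_\sigma\doteq\varphi_{\sigma'}$ over $\sigma'$ for every face $\sigma'$ of $\sigma$. Over a vertex, restrict a local trivialization. Let $\dim\sigma\ge1$. Two proper faces $\sigma',\sigma''$ are disjoint or meet in a common face, over which $\varphi_{\sigma'}\doteq\varphi_{\sigma'\cap\sigma''}\doteq\varphi_{\sigma''}$. By Lemma~\ref{lem:paste} there is a trivialization $\varphi_\partial$ over $\partial\sigma$ equivalent to $\varphi_{\sigma'}$ over each proper face $\sigma'$. Next, $\zeta|_\sigma$ has some trivialization $\psi$: apply Lemma~\ref{lem:homotopy} to the pullback of $\zeta|_\sigma$ under a homotopy $\sigma\times I\to\sigma$ from the identity to a constant map, and note that a pullback under a constant map is trivial. The discrepancy $h=\psi^{-1}\varphi_\partial$ is a local automorphism over the compact space $\partial\sigma$. By Proposition~\ref{prop:germ} there is an isotopy $k$ from $h$ to $1$. Write points of $\sigma$ as $(1-t)c+t\hat\sigma$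 with $c\in\partial\sigma$, $t\in I$ and $\hat\sigma$ the barycenter. The collar $\{t\le\frac12\}$ is homeomorphic to $\partial\sigma\times I$ by $(c,t)\mapsto(c,2t)$. The pullback of $k$ to the collar and the identity over $\{t\ge\frac12\}$ are equivalent over $\{t=\frac12\}$, so they paste to a local automorphism $\tilde h$ over $\sigma$ with $\tilde h\doteq h$ over $\partial\sigma$. Put $\varphi_\sigma=\psi\tilde h$. Over $\partial\sigma$ we have $\varphi_\sigma\doteq\psi h\doteq\varphi_\partial$, which completes the induction step.

\emph{Pasting on $M$.} For a finite subcomplex $L_0$, Lemma~\ref{lem:paste} gives a trivialization $\varphi_{L_0}$ over $|L_0|$ equivalent to $\varphi_\sigma$ over each $\sigma\in L_0$. For finite subcomplexes $L_0,L_1$ both $\varphi_{L_0}$ and $\varphi_{L_1}$ are equivalent to $\varphi_\sigma$ over each $\sigma\in L_0\cap L_1$, so $\varphi_{L_0}\doteq\varphi_{L_1}$ over $|L_0\cap L_1|=|L_0|\cap|L_1|$ by Lemma~\ref{lem:agree}. Cover $M$ by open sets $Q_i$ with $f(Q_i)\subset|L_i|$, $L_i$ finite, and let $C_i\subset Q_i$ be the supports of a subordinate partition of unity, a locally finite closed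 cover of $M$. Pulling $\varphi_{L_i}$ back by $f$ and restricting gives trivializations of $f^*\zeta$ over the sets $C_i$. They are equivalent over $C_i\cap C_j$, because $f(C_i\cap C_j)\subset|L_i\cap L_j|$. Lemma~\ref{lem:paste} yields a trivialization over $M$.
\end{proof}

\section{Proofs of the theorems}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $M$ be a connected $E$-manifold. By Example~\ref{ex:tangent} and Proposition~\ref{prop:triv}, condition (T) holds with $Z=Y$. By Proposition~\ref{prop:dom}(b), condition (D) holds with $F=H$. Proposition~\ref{prop:graph} embeds $M\times H$ as an open subset of $H\times Y$. Now $M\cong M\times H$ by Proposition~\ref{prop:stab}, and $H\times Y\cong Y\cong E$ by \eqref{eq:reindex} and Proposition~\ref{prop:YE}.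
\end{proof}

Connectedness entered only through Lemma~\ref{lem:dens}: the bound $\operatorname{dens}M\le\tau$ produced the countable atlas and allowed the vertices of the nerve to be used as coordinates of $H$.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
A manifold modeled on a locally convex space is locally path-connected, so its components are open, closed and path-connected. Closed subspaces of paracompact spaces are paracompact. Thus an $E$-manifold $M$ is the topological sum of its components $M_i$, each a connected $E$-manifold, and the same holds for $\ell_2(\tau)$-manifolds.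

(1) (a)$\Rightarrow$(b): each of the at most $\tau$ components has density at most $\tau$, by Lemma~\ref{lem:dens}. (b)$\Rightarrow$(a): the components are disjoint nonempty open sets. (a)$\Rightarrow$(c): by Theorem~\ref{thm:A} each component embeds openly in $Y$; place the components in different open copies $B(e_i,\frac12)\times Y$ of $Y$ inside $H\times Y\cong E$. (c)$\Rightarrow$(b): $E\cong Y$ has density at most $\tau$, and so do its open subsets. (c)$\Rightarrow$(d): by (K1), $M\cong N\times\mathbb{R}^\infty$ with $N$ an $\ell_2(\tau)$-manifold. As a continuous image of $M$, the space $N$ has density at most $\tau$, hence at most $\tau$ components. Each embeds openly in $H$ by the Henderson--Schori theorem, hence in a ball $B(e_i,\frac12)\cong H$; using different balls for different components embeds $N$ openly in $H$. (d)$\Rightarrow$(c): $N\times\mathbb{R}^\infty$ is open in $E$.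

(2) By (1), $M_i\cong N_i\times\mathbb{R}^\infty$, and $\mathbb{R}^\infty\times\mathbb{R}^\infty\cong\mathbb{R}^\infty$ by reindexing; so $M_i\times\mathbb{R}^\infty\cong M_i$. With Proposition~\ref{prop:stab}, $M_i\times E=(M_i\times H)\times\mathbb{R}^\infty\cong M_i\times\mathbb{R}^\infty\cong M_i$. Taking sums gives $M\times E\cong M$. By Theorem~\ref{thm:A} and (K3), $M_i\cong|K_i|\times E$ with $K_i$ locally finite-dimensional. The disjoint union $K$ of the $K_i$ is locally finite-dimensional, and $|K|$ is the topological sum of the $|K_i|$, because points of different $|K_i|$ have $\ell_1$-distance $2$. Hence $M\cong|K|\times E$.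

(3) Let $f:M\to M'$ be a homotopy equivalence with homotopy inverse $f'$. The maps $f,f'$ induce mutually inverse bijections between the sets of path components, and a homotopy starting at the identity keeps each component in itself; so $f$ restricts to homotopy equivalences between corresponding components. By Theorem~\ref{thm:A} these are homeomorphic to homotopy equivalent open subsets of $E$, hence homeomorphic by (K2). So $M\cong M'$. The converse is trivial.

(4) Let $b:E\to Y$ be a homeomorphism with $b(0)=0$, obtained from Proposition~\ref{prop:YE} by a translation. Composition with $\operatorname{id}\times b^{-1}$ turns trivializations with fiber $E$ into trivializations with fiber $Y$, and composition with $\operatorname{id}\times b$ does the reverse. So $E$-microbundles and $Y$-microbundles are the same objects with the same notion of triviality, and the claim follows from Proposition~\ref{prop:triv} and Example~\ref{ex:tangent}.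
\end{proof}

\begin{thebibliography}{9}

\bibitem{BP} Bessaga and Pe{\l}czy\'nski, \emph{Selected Topics in Infinite-Dimensional Topology}.

\bibitem{Borges} Borges, \emph{On stratifiable spaces}, Pacific J. Math. 17 (1966).

\bibitem{Ceder} Ceder, Pacific J. Math. 11 (1961).

\bibitem{Man} Mankiewicz, Studia Math. 52 (1974).

\bibitem{LF} \emph{Simplicial complexes and open subsets of non-separable LF-spaces}, \texttt{https://www.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak D3839E401164F0ECFF6C9176EF1C859A/\allowbreak S0008414X00006684a.pdf/\allowbreak simplicial\_complexes\_\allowbreak and\_open\_subsets\_\allowbreak of\_nonseparable\_\allowbreak lfspaces.pdf}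

\bibitem{Tor} Toru\'nczyk, \emph{Characterizing Hilbert space topology}, Fund. Math. 111 (1981).

\end{thebibliography}
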